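# Alternating sums over compositions with denominators $n_j+n_{j+1}$

## Vanishing below a threshold and an exact value on it

For an integer $q\ge 1$ let $b_q:=4^q\,q!\,(q-1)!$.

**Theorem 1.** For all integers $d\ge1$, $n\ge1$ and $m_1,\dots,m_d\ge0$,
$$\sum_{k=1}^{n}(-1)^{k-1}\sum_{n_1+\dots+n_k=n}\frac{\prod_{\ell=1}^{d}\Big(\sum_{j=1}^{k}n_j^{2m_\ell+1}\Big)}{\prod_{j=1}^{k}b_{n_j}\,\prod_{j=1}^{k-1}(n_j+n_{j+1})}=\begin{cases}0&\text{if }\sum_{\ell}m_\ell<n-1,\\[4pt] n^{d-2}\,4^{-n}\prod_{\ell=1}^{d}\binom{2m_\ell}{m_\ell}(2m_\ell+1)&\text{if }\sum_{\ell}m_\ell=n-1.\end{cases}$$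
The inner sum runs over all $k$-tuples of positive integers with sum $n$; for $k=1$ the empty product $\prod_{j=1}^{0}(n_j+n_{j+1})$ is $1$.

A $k$-tuple of positive integers with sum $n$ is a *composition* of $n$ into $k$ parts; order matters. The compositions of $3$ are $(3)$, $(1,2)$, $(2,1)$, $(1,1,1)$. Each composition gets a sign $(-1)^{k-1}$ and a weight with two kinds of denominators: a factor $b_{n_j}$ for each part, and a factor $n_j+n_{j+1}$ for each pair of neighbors. We average against this signed weight a product of $d$ odd power sums of the parts. The theorem says that as long as the total exponent is small compared with $n$, everything cancels, and at the first exponent where the theorem no longer forces cancellation, the answer is a closed product.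

The problem is taken from the paper "Combinatorial Identities in the Theory of SU(n) Casson Invariants of Knots". It is stated as a conjecture for all $d\ge 1$, with the case $d=1$ recorded as known. The proof below covers all $d$, including $d=1$.

Throughout, $L_n(\mathbf m)$ is the left-hand side for $\mathbf m=(m_1,\dots,m_d)$, and
$$|\mathbf m|:=m_1+\dots+m_d,\qquad a_m:=\binom{2m}{m}(2m+1),\qquad a_0=1,\ a_1=6,\ a_2=30.$$

## Compositions of 1, 2 and 3

We need $b_1=4$, $b_2=32$, $b_3=768$.

**$n=1$.** Only $(1)$ occurs, and $L_1(\mathbf m)=\frac14$ for every $\mathbf m$. The theorem speaks about $|\mathbf m|=0$ and gives $1^{d-2}\cdot\frac14=\frac14$.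

**$n=2$.** The composition $(2)$ has weight $\frac1{32}$, and $(1,1)$ has weight $-\frac{1}{4\cdot4\cdot2}=-\frac1{32}$. Hence
$$L_2(\mathbf m)=\tfrac{1}{32}\Big(\prod_\ell 2^{2m_\ell+1}-2^d\Big)=\tfrac{2^d}{32}\big(4^{|\mathbf m|}-1\big).$$
This is $0$ for $|\mathbf m|=0$. For $|\mathbf m|=1$ it is $\frac{3\cdot2^d}{32}$, and the theorem predicts $2^{d-2}\cdot\frac1{16}\cdot 6$, the same number.

**$n=3$.** The weights are $\frac1{768}$ for $(3)$, $-\frac{1}{4\cdot32\cdot3}=-\frac{2}{768}$ for each of $(1,2),(2,1)$, and $\frac{1}{64\cdot 4}=\frac{3}{768}$ for $(1,1,1)$. So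
$$L_3(\mathbf m)=\tfrac1{768}\Big(3^d\,9^{|\mathbf m|}-4\prod_\ell(1+2\cdot4^{m_\ell})+3\cdot3^d\Big).$$
For $|\mathbf m|=0$ the bracket is $3^d(1-4+3)=0$. For $|\mathbf m|=1$ it is $3^d(9-12+3)=0$. For $|\mathbf m|=2$ the answer depends on how $2$ is distributed. If one entry is $2$ and the others $0$, the bracket is $3^d(81-44+3)=40\cdot3^d$, and the theorem gives $3^{d-2}\cdot\frac{30}{64}=\frac{40}{768}3^d$. If two entries are $1$ and the others $0$, it is $3^d(81-36+3)=48\cdot 3^d$, and the theorem gives $3^{d-2}\cdot\frac{36}{64}=\frac{48}{768}3^d$.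

## The polynomials $E(\mathbf m)$ and the refined statement

Fix $\mathbf m$ and let $n$ vary. Put
$$E(\mathbf m):=\sum_{n\ge1}L_n(\mathbf m)\,z^n\in\mathbb Q[[z]],\qquad \partial:=z\frac{d}{dz}.$$
The operator $\partial$ multiplies $z^n$ by $n$. The series $E(\mathbf m)$ is symmetric in the $m_\ell$ and has no constant term. Since $|\mathbf m|<n-1$ means $n>|\mathbf m|+1$, Theorem 1 says exactly this:

*$E(\mathbf m)$ is a polynomial of degree at most $|\mathbf m|+1$, and its coefficient at $z^{|\mathbf m|+1}$ is*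
$$\epsilon(\mathbf m):=(|\mathbf m|+1)^{d-2}\,4^{-(|\mathbf m|+1)}\prod_{\ell}a_{m_\ell}.$$

If $I$ is a finite family of nonnegative integers, possibly empty, then $E(m,I)$ means that the entries are $m$ and the members of $I$. Subfamilies $J\subseteq I$ are taken as subsets of the index set, so two equal entries count as different members.

**Theorem 2.**

1. *Converse.* $L_n(\mathbf m)>0$ for all $1\le n\le|\mathbf m|+1$. Hence $L_n(\mathbf m)=0$ if and only if $|\mathbf m|<n-1$.
2. *Complete recursion.* All $E(\mathbf m)$ are determined by $E(0)=z/4$, by $E(0,I)=\partial E(I)$ for $I\ne\emptyset$, and by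
$$\partial E(m{+}1,I)=\partial^3E(m,I)+\sum_{J\subseteq I}\Big[4E(0,J)\,\partial E(m,I\setminus J)+2\,\partial E(0,J)\,E(m,I\setminus J)\Big].\tag{R}$$
3. *Exact values for $d=1$.* For all $n\ge1$, $m\ge0$: $L_n(m)=\frac12\binom{2n}{n}4^{-n}H_{m+1-n}(1^2,2^2,\dots,n^2)$, where $H_r$ is the complete homogeneous symmetric polynomial ($H_0=1$, and $H_r=0$ for $r<0$).
4. *Odd polynomials.* If each $n_j^{2m_\ell+1}$ is replaced by $p_\ell(n_j)$, with $p_\ell$ an odd polynomial of degree $2m_\ell+1$ and leading coefficient $\alpha_\ell$, then Theorem 1 holds with the right-hand side multiplied by $\prod_\ell\alpha_\ell$.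
5. *Uniqueness of the weights.* Replace $1/b_n$ by numbers $x_n$ ($n\ge1$). If the resulting sum with $d=1$, $m_1=0$ vanishes for all $n\ge2$, then $x_n=(4x_1)^n/b_n$ for all $n$.

Recall that $H_r(x_1,\dots,x_n)$ is the sum of all monomials of degree $r$ in $x_1,\dots,x_n$; for example $H_2(x_1,x_2)=x_1^2+x_1x_2+x_2^2$. In no variables, $H_r=0$ for $r\geq 1$.

One relation is immediate. For the entry $m_\ell=0$ the inserted factor is $\sum_jn_j=n$. Therefore
$$E(0,I)=\partial E(I)\qquad(I\neq\emptyset).\tag{1}$$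

## One marked part: chain series and Bessel's equation

The natural first attack is to expand the power sums. For $d=1$, the factor $\sum_jn_j^{2m+1}$ selects one part of the composition, and the rest falls into a left and a right piece. This settles $d=1$ completely.

Write $\beta_n:=z^n/b_n$. For $i\ge1$ define the *chain series*
$$\bar\psi_i:=\sum_{k\ge0}(-1)^k\sum_{n_1,\dots,n_k\ge1}\frac{\beta_{n_1}\cdots\beta_{n_k}}{(i+n_1)(n_1+n_2)\cdots(n_{k-1}+n_k)}\in\mathbb Q[[z]],$$
where the term $k=0$ is $1$. It is the signed sum over all chains that can be attached to a part $i$. To second order,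
$$\bar\psi_i=1-\frac{z}{4(i+1)}+z^2\Big(\frac{1}{16\cdot2(i+1)}-\frac1{32(i+2)}\Big)+\cdots=1-\frac{z}{4(i+1)}+\frac{z^2}{32(i+1)(i+2)}+\cdots,$$
so a product formula seems to be emerging.

**Step 1. The chain series in closed form.** This step finds $\bar\psi_i$ and yields the base value $E(0)=z/4$.

**Proposition 3.** We have
$$\bar\psi_i=\sum_{k\ge0}\frac{(-1)^k\,i!}{4^k\,k!\,(i+k)!}z^k,\qquad \sum_{j\ge1}\beta_j\bar\psi_j=\frac z4,\qquad E(0)=\frac z4 .$$

*Proof.* Splitting off the first part of the chain gives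
$$\bar\psi_i=1-\sum_{j\ge1}\frac{\beta_j}{i+j}\,\bar\psi_j\qquad(i\ge1).\tag{2}$$
Since $\beta_j$ is a multiple of $z^j$ with $j\ge1$, the coefficient of $z^p$ on the right involves only coefficients of lower powers of $z$ in the $\bar\psi_j$. So (2) has exactly one solution, and it suffices to check that the claimed series satisfy (2). The constant terms agree. For $p\ge1$, use
$$\frac{1}{4^jj!(j-1)!}\cdot\frac{(-1)^{p-j}j!}{4^{p-j}(p-j)!\,p!}=\frac{(-1)^{p-j}}{4^p\,p!\,(j-1)!\,(p-j)!},\tag{3}$$
which is the coefficient of $z^p$ in $\beta_j\bar\psi_j$ for $1\le j\le p$, computed with the claimed series. The coefficient of $z^p$ in $\bar\psi_i+\sum_j\frac{\beta_j}{i+j}\bar\psi_j$ is therefore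
$$\frac{(-1)^p}{4^pp!}\Big[\frac{i!}{(i+p)!}+\sum_{j=1}^p\frac{(-1)^j}{(j-1)!\,(p-j)!\,(i+j)}\Big].$$
Write $\frac1{i+j}=\int_0^1x^{i+j-1}dx$. By the binomial theorem $\sum_{j=1}^p\frac{(-1)^jx^{j-1}}{(j-1)!(p-j)!}=-\frac{(1-x)^{p-1}}{(p-1)!}$, so the inner sum is
$$-\frac1{(p-1)!}\int_0^1x^i(1-x)^{p-1}dx=-\frac{1}{(p-1)!}\cdot\frac{i!\,(p-1)!}{(i+p)!}=-\frac{i!}{(i+p)!}$$
by the Beta integral. The bracket is $0$, so (2) holds.

By (3), the coefficient of $z^p$ in $\sum_j\beta_j\bar\psi_j$ is $\frac1{4^pp!}\sum_{j=1}^p\frac{(-1)^{p-j}}{(j-1)!(p-j)!}=\frac{(1-1)^{p-1}}{4^pp!(p-1)!}$, which is $\frac14$ for $p=1$ and $0$ for $p\ge2$.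

Finally, $\sum_j\beta_j\bar\psi_j$ is the generating function of the open-chain sums
$$\sum_{k}(-1)^{k-1}\sum_{n_1+\dots+n_k=n}\frac1{\prod b_{n_j}\prod_{j<k}(n_j+n_{j+1})}:$$
take $j$ to be the first part and attach the rest as a chain. The sum $L_n(0)$ is $n$ times this, since $\sum_jn_j=n$. Hence $E(0)=\partial(z/4)=z/4$. $\square$

**Step 2. Splitting at the marked part.** This step expresses $E(m)$ through the $\bar\psi_i$. Expand $\sum_jn_j^{2m+1}$ and let the chosen part be $i$. The parts to its right form a chain attached to $i$, and so do the parts to its left read backwards. If the two chains have $k_1$ and $k_2$ parts, then $k-1=k_1+k_2$, so the signs match. Thus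
$$E(m)=\sum_{i\ge1}i^{2m+1}\beta_i\,\bar\psi_i^{\,2}.\tag{4}$$

**Step 3. From $i^{2m+1}$ to $i^{2m+3}$.** This step turns multiplication by $i^2$ into a differential operator. Write $'$ for $\partial$. The coefficients $c_k$ of $\bar\psi_i$ satisfy $k(k+i)c_k=-\frac14c_{k-1}$, which says
$$\bar\psi_i''+i\bar\psi_i'+\tfrac z4\bar\psi_i=0.\tag{5}$$
This is a form of Bessel's equation. The next lemma is stated for a general coefficient $u$ because we will use it a second time.

**Lemma 4.** Let $B$ be a commutative ring with a derivation $'$, and let $w,\psi,u\in B$ satisfy $w'=iw$ and $\psi''+i\psi'+u\psi=0$ for some integer $i$. Then $g:=w\psi^2$ satisfies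
$$i^2g'=g'''+4u\,g'+2u'g .$$

*Proof.* We have $g'=w(i\psi^2+2\psi\psi')$. Differentiating again,
$$g''=w(i^2\psi^2+4i\psi\psi'+2\psi'^2+2\psi\psi'')=w\big((i^2-2u)\psi^2+2i\psi\psi'+2\psi'^2\big),$$
where we used $\psi\psi''=-i\psi\psi'-u\psi^2$. Once more,
$$g'''=w\big[i(i^2-2u)\psi^2+2i^2\psi\psi'+2i\psi'^2-2u'\psi^2+2(i^2-2u)\psi\psi'+2i\psi'^2+2i\psi\psi''+4\psi'\psi''\big].$$
Substitute $2i\psi\psi''=-2i^2\psi\psi'-2iu\psi^2$ and $4\psi'\psi''=-4i\psi'^2-4u\psi\psi'$. The $\psi'^2$ terms cancel, and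
$$g'''=w\big[(i^3-4iu-2u')\psi^2+(2i^2-8u)\psi\psi'\big]=i^2g'-4ug'-2u'g.\qquad\square$$

Apply the lemma to $w=\beta_i$, $\psi=\bar\psi_i$, $u=z/4$, multiply by $i^{2m+1}$ and sum over $i$. By (4),
$$\partial E(m+1)=\partial^3E(m)+z\,\partial E(m)+\tfrac z2E(m).\tag{6}$$

**Step 4. The exact values for $d=1$.** This step solves (6) and proves Theorem 2(3). With $L_0(m):=0$, the coefficient of $z^n$ in (6), divided by $n$, reads
$$L_n(m+1)=n^2L_n(m)+\tfrac{2n-1}{2n}L_{n-1}(m)\qquad(n\ge1),\qquad L_n(0)=\tfrac14\delta_{n,1}.\tag{7}$$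
This determines all $L_n(m)$. Let $P_n:=\frac12\binom{2n}n4^{-n}$; we check that $P_nH_{m+1-n}(1^2,\dots,n^2)$ satisfies (7). For $m=0$: $H_{1-n}=\delta_{n,1}$ for $n\ge1$, and $P_1=\frac14$. For the recursion, sorting monomials by whether they contain the last variable gives
$$H_{m+2-n}(1^2,\dots,n^2)=n^2H_{m+1-n}(1^2,\dots,n^2)+H_{m+2-n}(1^2,\dots,(n-1)^2),$$
and for $n=1$ the last term is $H_{m+1}$ in no variables, which is $0$, in agreement with $L_0=0$. Multiply by $P_n$ and use
$$\frac{P_n}{P_{n-1}}=\frac14\cdot\frac{2n(2n-1)}{n^2}=\frac{2n-1}{2n}\qquad(n\ge 2).$$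
This proves Theorem 2(3). In particular $L_n(m)=0$ for $n>m+1$, and $L_{m+1}(m)=P_{m+1}=4^{-(m+1)}\frac{2m+1}{m+1}\binom{2m}m$, which is Theorem 1 for $d=1$.

## Two marked parts, and what the variable $z$ forgets

Now try $d=2$ in the same way. The product of two power sums marks two parts, which may coincide:
$$E(m_1,m_2)=\sum_ii^{2m_1+2m_2+2}\beta_i\bar\psi_i^{\,2}-2\sum_{i,j}i^{2m_1+1}j^{2m_2+1}\beta_i\beta_j\,\bar\psi_i\,\bar K_{ij}\,\bar\psi_j ,\tag{8}$$
where $\bar K_{ij}=\sum_{k\ge0}(-1)^k\sum\frac{\beta_{n_1}\cdots\beta_{n_k}}{(i+n_1)\cdots(n_k+j)}$ is the signed sum over the chains between the two marked parts, with $k=0$ term $\frac1{i+j}$. The factor $2$ comes from the two orders of the marks, and the sign from $k-1=k_1+k_2+k_3+1$.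

Two things go wrong. The pieces of (8) do not vanish separately: for $m_1=m_2=0$ the total is $E(0,0)=\partial E(0)=z/4$, but the first sum has $z^2$-coefficient $\frac4{32}+\frac14\cdot2\cdot(-\frac18)=\frac1{16}$. It is cancelled by $-2\cdot\frac1{16}\cdot\frac12$ from the second sum. Also the exponent of $i$ in the first sum is even, while Lemma 4 moves exponents by $2$ and our starting value $E(0)$ has exponent $1$.

More to the point, (6) is of no help here. The series $E(m_1)$ remembers only the total $n$ of each composition, through $z^n$. From it one can insert the factor $\sum_jn_j=n$, by applying $\partial$, but there is no visible operation in $z$ that inserts $\sum_jn_j^3$. Moreover (6) was obtained with the coefficient $u=z/4$, and $z/4=E(0)$ is itself a sum over compositions. A second inserted factor should also be able to land on it.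

The remedy is to delay the specialization. If the weights are independent variables $w_n$, then multiplying $w_{n_1}\cdots w_{n_k}$ by $\sum_jn_j^{2m+1}$ is a derivation. If the equation (5) holds before specialization, with $\frac z4$ replaced by the series that specializes to it, then Lemma 4 gives a recursion with independent weights. Any number of further power sums can then be inserted by the product rule, and we may specialize at the very end.

## Independent weights: inserting a power sum as a derivation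

**Step 5. The setting.** This step sets up a ring in which all the sums $E(\mathbf m)$ come from one element $G$.

Fix $N\ge1$ and let $A=\mathbb Q[[w_1,\dots,w_N]]$, graded by $\deg w_n=n$. A derivation is an additive map $D$ with $D(fg)=D(f)g+fD(g)$. For $m\ge0$ put
$$D_m:=\sum_{n=1}^Nn^{2m+1}w_n\frac{\partial}{\partial w_n},\qquad\text{so}\qquad D_m(w_{n_1}\cdots w_{n_k})=\Big(\sum_jn_j^{2m+1}\Big)w_{n_1}\cdots w_{n_k}.$$
For example $D_1(w_1^2w_2)=(1+1+8)\,w_1^2w_2$. The $D_m$ are diagonal on monomials, so they commute. We write $\partial:=D_0$; it multiplies the part of degree $n$ by $n$. Let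
$$\mathrm{ev}:A\to\mathbb Q[[z]]/(z^{N+1}),\qquad w_n\mapsto z^n/b_n .$$
A monomial of degree $n$ goes to a multiple of $z^n$, so $\mathrm{ev}\circ\partial=\partial\circ\mathrm{ev}$, where $\partial=z\,d/dz$ on the right.

Let $W=\mathrm{diag}(w_1,\dots,w_N)$, $\Lambda=\mathrm{diag}(1,\dots,N)$, $C=\big(\frac1{i+j}\big)_{i,j=1}^N$ and $e=(1,\dots,1)^T$. The matrix $1+CW$ becomes the identity when all $w_n=0$, so it is invertible over $A$. Put
$$K:=(1+CW)^{-1}C=C-CWC+\cdots,\qquad \psi:=(1+CW)^{-1}e,\qquad G:=e^TW\psi .$$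
Expanding the inverse, $\psi_i$ is the chain series attached to $i$ with weights $w_n$, $K_{ij}$ is the sum over chains between $i$ and $j$, and
$$G=\sum_{k\ge1}(-1)^{k-1}\sum_{n_1,\dots,n_k\le N}\frac{w_{n_1}\cdots w_{n_k}}{\prod_{j=1}^{k-1}(n_j+n_{j+1})}$$
is the open-chain series. All compositions of a number $n\le N$ have parts at most $N$. Hence, straight from the definition of $E$,
$$\mathrm{ev}(D_{m_1}\cdots D_{m_d}G)\equiv E(m_1,\dots,m_d)\pmod{z^{N+1}}.\tag{9}$$

*Example, $N=1$, $w=w_1$.* Here $C=\frac12$, $K=\frac{1}{2+w}$, $\psi=\frac2{2+w}$, $G=\frac{2w}{2+w}$ and $\partial=w\frac{d}{dw}$.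

**Step 6. First derivatives.** This step computes how the derivations act on $K,\psi,G$.

From $(1+CW)K=C$ and $K=(1+CW)^{-1}C$ we get
$$(1+CW)^{-1}=1-KW,\qquad \psi=(1-KW)e,\qquad K=(1-KW)C=C(1-WK).\tag{10}$$
Indeed $(1+CW)^{-1}=1-(1+CW)^{-1}CW=1-KW$, and $K=C-CWK$. The expansion of $K$ shows that $K$ is symmetric, so $\psi^T=e^T(1-WK)$. Let $D$ be any $D_m$, applied entrywise; then $DC=0$, $De=0$. The rule $D(X^{-1})=-X^{-1}(DX)X^{-1}$ gives
$$DK=-K(DW)K,\qquad D\psi=-K(DW)\psi,\tag{11}$$
and then
$$DG=e^T(DW)\psi-e^TWK(DW)\psi=e^T(1-WK)(DW)\psi=\psi^T(DW)\psi .$$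
So
$$h_m:=D_mG=\sum_ii^{2m+1}w_i\psi_i^2,\qquad u:=h_0=\partial G=\psi^T\Lambda W\psi.\tag{12}$$
This is (4) before specialization. By (9) and Proposition 3, $\mathrm{ev}(u)\equiv E(0)=z/4$.

## A second-order equation before specialization

Comparing with (5), we now expect $\psi_i''+i\psi_i'+u\psi_i=0$, with $'$ for $\partial$. To first order in the $w$'s this is right: $\psi_i=1-\sum_j\frac{w_j}{i+j}+\cdots$, so $\psi_i''+i\psi_i'=-\sum_j\frac{j^2+ij}{i+j}w_j+\cdots=-\sum_jjw_j+\cdots$, while $u=\sum_jjw_j+\cdots$. In the example $N=1$, one finds $\psi'=-\frac{2w}{(2+w)^2}$, $\psi''=\frac{w(2w-4)}{(2+w)^3}$ and $u=\frac{4w}{(2+w)^2}$, and indeed $\psi''+\psi'=-\frac{8w}{(2+w)^3}=-u\psi$.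

**Step 7. A rank-one identity.** This step exploits the special shape of $C$, namely $(i+j)C_{ij}=1$, that is, $\Lambda C+C\Lambda=ee^T$. We claim
$$\psi\psi^T=\Lambda K+K\Lambda+2\,\partial K.\tag{13}$$
By (10),
$$\psi\psi^T=(1-KW)(\Lambda C+C\Lambda)(1-WK)=(1-KW)\Lambda K+K\Lambda(1-WK)=\Lambda K+K\Lambda-2K\Lambda WK,$$
since $\Lambda$ and $W$ commute. And $\partial W=\Lambda W$, so $\partial K=-K\Lambda WK$ by (11).

**Step 8. The equation for $\psi$.** This step proves
$$\psi''+\Lambda\psi'+u\psi=0.\tag{14}$$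
The method is to compute $\psi''$ in two ways, once with $\partial K$ from (11) and once with $\partial K$ from (13). By (11), $\psi'=-K\Lambda W\psi$. Differentiating, with $\partial(\Lambda W)=\Lambda^2W$,
$$\psi''=-(\partial K)\Lambda W\psi-K\Lambda^2W\psi-K\Lambda W\psi'.\tag{15}$$

First way: $-(\partial K)\Lambda W\psi=K\Lambda W(K\Lambda W\psi)=-K\Lambda W\psi'$, so
$$\psi''=-2K\Lambda W\psi'-K\Lambda^2W\psi.\tag{16}$$

Second way: insert $2\partial K=\psi\psi^T-\Lambda K-K\Lambda$ into twice (15), and use $\psi^T\Lambda W\psi=u$: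
$$2\psi''=-u\psi+\Lambda K\Lambda W\psi+K\Lambda^2W\psi-2K\Lambda^2W\psi-2K\Lambda W\psi'.$$
Since $\Lambda K\Lambda W\psi=-\Lambda\psi'$, this is
$$2\psi''=-u\psi-\Lambda\psi'-K\Lambda^2W\psi-2K\Lambda W\psi'=-u\psi-\Lambda\psi'+\psi'',$$
the last equality by (16). This is (14).

**Step 9. The recursion with independent weights.** This step proves
$$\partial h_{m+1}=\partial^3h_m+4u\,\partial h_m+2(\partial u)\,h_m .\tag{17}$$
The $i$-th entry of (14) is $\psi_i''+i\psi_i'+u\psi_i=0$, and $\partial w_i=iw_i$. Lemma 4 applies in $A$ to $g_i=w_i\psi_i^2$ and gives $i^2g_i'=g_i'''+4ug_i'+2u'g_i$. Multiply by $i^{2m+1}$, sum over $i$, and use (12).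

**Remark (determinant form).** Let $F=\log\det(1+CW)$. Then $G=2\,\partial F$. Indeed $\partial F=\mathrm{tr}\big((1+CW)^{-1}C\,\partial W\big)=\sum_iiw_iK_{ii}$. By the diagonal of (13), $w_i\psi_i^2=2(iw_iK_{ii}+w_i\partial K_{ii})=2\,\partial(w_iK_{ii})$. Multiplying by $i$ and summing gives $\partial G=u=\partial(2\partial F)$. The kernel of $\partial$ on $A$ consists of the constants, and $G$ and $2\partial F$ have constant term $0$. In the language of the KdV equation, $\det(1+CW)$ is a multi-soliton $\tau$-function and (17) is the Lenard recursion; none of that theory is used here.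

## The recursion for $E(\mathbf m)$

**Step 10. Inserting the remaining power sums.** This step proves (R). Let $I$ be a finite family and put $D_I:=\prod_{l\in I}D_l$. For commuting derivations the product rule gives
$$D_I(fg)=\sum_{J\subseteq I}D_J(f)\,D_{I\setminus J}(g).$$
Apply $D_I$ to (17). Since $D_Jh_m=D_JD_mG$ and $D_Ju=D_JD_0G$, applying $\mathrm{ev}$ and (9) gives (R) modulo $z^{N+1}$. As $N$ is arbitrary, (R) holds in $\mathbb Q[[z]]$. For $I=\emptyset$ it is (6).

*Example.* From (6), $\partial E(1)=\frac z4+\frac{3}{8}z^2$, so $E(1)=\frac z4+\frac3{16}z^2$ and $E(0,1)=\partial E(1)=\frac z4+\frac38z^2$ by (1). Now take $m=0$ and $I=(1)$ in (R). We have $\partial^3E(0,1)=\frac z4+3z^2$. The term $J=\emptyset$ is $z\big(\frac z4+\frac34z^2\big)+\frac z2\big(\frac z4+\frac38z^2\big)$, and the term $J=I$ is $z\big(\frac z4+\frac38z^2\big)+\frac z2\big(\frac z4+\frac34z^2\big)$. Altogether $\partial E(1,1)=\frac z4+\frac{15}4z^2+\frac{27}{16}z^3$, so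
$$E(1,1)=\tfrac z4+\tfrac{15}8z^2+\tfrac9{16}z^3 .$$
This agrees with the hand formulas: $L_2(1,1)=\frac4{32}(16-1)=\frac{15}{8}$ and $L_3(1,1)=\frac{48\cdot9}{768}=\frac9{16}$.

**Step 11. The recursion is complete.** This step proves Theorem 2(2). Induct on $|\mathbf m|$. If $|\mathbf m|=0$, then (1) and $E(0)=z/4$ give $E(0,\dots,0)=\partial^{d-1}(z/4)=z/4$. If some entry is positive, write $\mathbf m=(m+1,I)$ by symmetry. The series on the right of (R) have entry sums $m+|I|=|\mathbf m|-1$, $|J|\le|I|\le|\mathbf m|-1$ and $m+|I\setminus J|\le|\mathbf m|-1$, where $|J|$ denotes the sum of the entries of $J$. So (R) gives $\partial E(\mathbf m)$ in terms of known series, and this determines $E(\mathbf m)$ because it has no constant term.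

## Hurwitz's identity

When we compare top coefficients in (R), each of the two products contributes a sum over subfamilies $J$ of products of powers. The following identity evaluates both. For a finite family $(x_i)_{i\in I}$ put $\sigma_J=\sum_{i\in J}x_i$ and $J^c=I\setminus J$.

**Lemma 5.** With the convention $x\cdot x^{-1}=1$ in the term $J=\emptyset$,
$$\sum_{J\subseteq I}x(x+\sigma_J)^{\#J-1}(y+\sigma_{J^c})^{\#J^c}=(x+y+\sigma_I)^{\#I}.$$

For $\#I=1$ it reads $(y+x_1)+x=x+y+x_1$. For $\#I=2$ and $s=x_1+x_2$ the left side is $(y+s)^2+x(y+x_2)+x(y+x_1)+x(x+s)$, which is $(x+y+s)^2$.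

**Step 12. Proof of Lemma 5.** This step proves the lemma by induction on $r=\#I$, as an identity of polynomials; the plan is to compare $y$-derivatives and then the values at one point. For $r=0$ both sides are $1$. Let $r\ge1$. In the $y$-derivative of the left side, the term of $J$ acquires the factor $\#J^c=\sum_{i\in J^c}1$. Exchanging the order of summation, the derivative is
$$\sum_{i\in I}\ \sum_{J\subseteq I\setminus i}x(x+\sigma_J)^{\#J-1}\big((y+x_i)+\sigma_{(I\setminus i)\setminus J}\big)^{r-1-\#J}.$$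
By induction, applied to $I\setminus i$ and $y+x_i$, each inner sum is $(x+y+\sigma_I)^{r-1}$. The total $r(x+y+\sigma_I)^{r-1}$ is the $y$-derivative of the right side. It remains to compare values at $y=-x-\sigma_I$. There the right side is $0$. On the left $y+\sigma_{J^c}=-(x+\sigma_J)$, so the left side is
$$x\sum_{J\subseteq I}(-1)^{r-\#J}(x+\sigma_J)^{r-1}.$$
The sum is the $r$-fold finite difference, with steps $x_i$, of the polynomial $t\mapsto t^{r-1}$ at $t=x$. Each difference lowers the degree by at least one, and the degree is $r-1$, so the result is $0$. $\square$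

## Leading coefficients: proof of Theorem 1 and Theorem 2(1)

**Step 13. The induction.** This step proves, by strong induction on $|\mathbf m|$ and for all $d$ simultaneously, that *$E(\mathbf m)$ has degree at most $|\mathbf m|+1$, has coefficient $\epsilon(\mathbf m)$ at $z^{|\mathbf m|+1}$, and has positive coefficients at $z^1,\dots,z^{|\mathbf m|+1}$.* All $d$ are treated together because (R) mixes families of different sizes.

*Case $|\mathbf m|=0$.* We saw $E(0,\dots,0)=z/4$, and $\epsilon(0,\dots,0)=1^{d-2}\cdot\frac14=\frac14$.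

*Case $|\mathbf m|\ge1$.* By symmetry $\mathbf m=(m+1,I)$ with $m\ge0$ and $\#I=d-1$. Let $\sigma_J$ be the sum of the entries of $J$, and put
$$n:=|\mathbf m|+1=m+2+\sigma_I .$$
By Step 11, all series on the right of (R) have entry sum at most $|\mathbf m|-1$, so the induction hypothesis applies to them.

*Degree and positivity.* The polynomial $\partial^3E(m,I)$ has degree at most $|\mathbf m|=n-1$, with positive coefficients at $z^1,\dots,z^{n-1}$. The products in (R) have nonnegative coefficients and degree at most $(\sigma_J+1)+(m+\sigma_{J^c}+1)=n$. Hence $\deg E(\mathbf m)\le n$, and the coefficients of $E(\mathbf m)$ at $z^1,\dots,z^{n-1}$ are positive.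

*The coefficient $c$ of $z^n$.* The term $\partial^3E(m,I)$ does not contribute. Since $\partial$ multiplies the top coefficients of $E(m,J^c)$ and $E(0,J)$ by $m+1+\sigma_{J^c}$ and $1+\sigma_J$, (R) gives
$$n\,c=\sum_{J\subseteq I}\Big[4\,\epsilon(0,J)\,(m+1+\sigma_{J^c})\,\epsilon(m,J^c)+2\,(1+\sigma_J)\,\epsilon(0,J)\,\epsilon(m,J^c)\Big].$$
The family $(0,J)$ has $1+\#J$ entries and $(m,J^c)$ has $1+\#J^c$. With $a_0=1$,
$$\epsilon(0,J)=(1+\sigma_J)^{\#J-1}4^{-(1+\sigma_J)}\prod_{l\in J}a_l,\qquad\epsilon(m,J^c)=(m+1+\sigma_{J^c})^{\#J^c-1}4^{-(m+1+\sigma_{J^c})}a_m\prod_{l\in J^c}a_l .$$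
The powers of $4$ multiply to $4^{-n}$, and so
$$n\,c=4^{-n}a_m\prod_{l\in I}a_l\Big[4\sum_J(1+\sigma_J)^{\#J-1}(m+1+\sigma_{J^c})^{\#J^c}+2\sum_J(1+\sigma_J)^{\#J}(m+1+\sigma_{J^c})^{\#J^c-1}\Big].$$
Lemma 5 with $x=1$, $y=m+1$ shows that the first sum is $(m+2+\sigma_I)^{d-1}=n^{d-1}$. Lemma 5 with $x=m+1$, $y=1$ and the roles of $J$ and $J^c$ exchanged shows that $(m+1)$ times the second sum is $n^{d-1}$. Hence
$$n\,c=4^{-n}\,n^{d-1}\,a_m\Big(4+\frac2{m+1}\Big)\prod_{l\in I}a_l .$$
Finally,
$$\frac{a_{m+1}}{a_m}=\frac{(2m+2)(2m+1)}{(m+1)^2}\cdot\frac{2m+3}{2m+1}=\frac{4m+6}{m+1}=4+\frac2{m+1},$$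
so $c=n^{d-2}\,4^{-n}\,a_{m+1}\prod_{l\in I}a_l=\epsilon(\mathbf m)>0$. This completes the induction and proves Theorem 1 and Theorem 2(1). $\blacksquare$

## Odd polynomials and uniqueness of the weights

Parts (1), (2) and (3) of Theorem 2 were proved in Steps 13, 11 and 4.

**Step 14. Odd polynomials.** This step proves Theorem 2(4). Each $p_\ell(t)$ is a combination of $t^{2r+1}$ with $0\le r\le m_\ell$, with coefficient $\alpha_\ell$ at $r=m_\ell$. Expand the product multilinearly. The product of the leading terms contributes $\prod_\ell\alpha_\ell$ times $L_n(\mathbf m)$. Every other term is a multiple of some $L_n(\mathbf r)$ with $|\mathbf r|<|\mathbf m|$. If $|\mathbf m|\le n-1$, then $|\mathbf r|<n-1$, so these terms vanish by Theorem 1. Hence the sum equals $\prod_\ell\alpha_\ell$ times the value in Theorem 1. For instance, for $n=2$, $d=1$ and $p(t)=t^3-t$ we have $p(2)=6$ and $p(1)=0$, so the sum is $\frac6{32}=\frac3{16}=L_2(1)$.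

**Step 15. Uniqueness of the weights.** This step proves Theorem 2(5). In the sum with $d=1$, $m_1=0$ and weights $x_n$, the term $k=1$ is $n\,x_n$, and the terms with $k\ge2$ involve only $x_1,\dots,x_{n-1}$. So the vanishing conditions for $n\ge2$ determine every $x_n$ from $x_1$. It remains to see that $x_n=(4x_1)^n/b_n$ is a solution with the right first term. The first term is $4x_1/4=x_1$. For these weights each composition of $n$ acquires the factor $(4x_1)^{n_1+\dots+n_k}=(4x_1)^n$ compared with the weights $1/b_n$. So the sum is $(4x_1)^nL_n(0)$, which is $0$ for $n\ge2$ by Proposition 3. $\blacksquare$
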